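\title{Visible parts of totally disconnected plane sets and the threshold $3/2$}

\begin{abstract}
The visible part of a compact set $K\subset\mathbb R^2$ from a point $x$ consists of the points of $K$ that can be joined to $x$ by a segment meeting $K$ nowhere else. If $K$ is connected and has Hausdorff dimension greater than one, then from almost every point the visible part has dimension smaller than that of $K$ by a definite amount. We show that for totally disconnected sets such a drop is guaranteed exactly when the dimension exceeds $3/2$. For every $s\in(1,3/2]$ we construct a totally disconnected compact set of dimension $s$ whose visible part has dimension $s$ from almost every point. For every compact set of dimension $s>3/2$ we prove that the visible part has dimension at most $s/2+3/4$ from almost every point. The construction rests on the arithmetic of lines with slopes in $N^{-1}\mathbb Z$ and intercepts in $N^{-2}\mathbb Z$; the upper bound compares a count of aligned pairs of points at two scales by Fourier analysis.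
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $K\subset\mathbb R^2$ be compact and let $x\in\mathbb R^2$. The \emph{visible part} of $K$ from $x$ is
\[
K_x=\{z\in K:\ [x,z]\cap K=\{z\}\},
\]
where $[x,z]$ is the closed segment joining $x$ to $z$. If $x\in K$, then $K_x=\{x\}$. If $x\notin K$, then each ray from $x$ that meets $K$ has a first point in $K$, and $K_x$ is the set of these first points. We write $\dim_H$ for Hausdorff dimension and ask how large $\dim_H K_x$ can be for a typical viewpoint $x$.

For a closed disc or a filled square, $K_x$ is a piece of the boundary: a set of dimension two shows a part of dimension one. A count suggests that something similar happens whenever $s=\dim_HK>1$. Picture $K$ at a small scale $\delta$ as a union of $\delta^{-s}$ squares of side $\delta$. The rays from $x$ fall into about $\delta^{-1}$ tubes of width $\delta$, so an average tube contains $\delta^{1-s}$ squares, a large number, and one is inclined to think that only the first few are seen. The guess is therefore that $\dim_HK_x$ is smaller than $s$. The weak point of the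 count is that a square that meets $K$ need not be opaque. For connected sets there is a mechanism that produces opacity: the directions in which $x$ sees a connected subset of $K$ form an arc, and everything behind that subset in these directions is hidden. For connected sets the guess is correct.

\begin{theorem}[{\cite[Theorem 1.2]{ONeil}}]\label{thm:connected}
Let $K\subset\mathbb R^2$ be a compact connected set with $\dim_HK>1$. Then for $\frac12+\sqrt{\dim_HK-\frac34}<t\le\dim_HK$,
\[
\dim_H\{x\in\mathbb R^2:\dim_HK_x>t\}\le\frac{\dim_HK-t}{t-1}.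
\]
In particular, if $K\subset\mathbb R^2$ is a compact connected set containing at least two points, then $\dim_HK_x\le\frac12+\sqrt{\dim_HK-\frac34}$ for Lebesgue almost every $x\in\mathbb R^2$.
\end{theorem}

For $s>1$ the bound $\frac12+\sqrt{s-\frac34}$ is strictly smaller than $s$, because $(s-\frac12)^2-(s-\frac34)=(s-1)^2$. The question posed in \cite{ONeil} is whether a drop of this kind survives at the opposite extreme, for \emph{totally disconnected} sets, those whose connected components are single points.

\medskip\noindent\textbf{Question.} \emph{Let $K\subset\mathbb R^2$ be a totally disconnected compact set with $\dim_HK>1$. Is there a number $c>0$, depending on $\dim_HK$, such that $\dim_HK_x\le\dim_HK-c$ for Lebesgue almost every $x\in\mathbb R^2$?}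

\medskip
The answer is no in general, and it changes at dimension $3/2$.

\begin{theorem}\label{thm:A}
For every $s\in(1,\frac32]$ there is a totally disconnected compact set $K\subset[0,1]^2$ with $\dim_HK=s$ and $\dim_HK_x=s$ for Lebesgue almost every $x\in\mathbb R^2$. In fact, for almost every $x$ the set of $z\in K$ such that the whole line through $x$ and $z$ meets $K$ only at $z$ has dimension $s$.
\end{theorem}

\begin{theorem}\label{thm:B}
Let $K\subset\mathbb R^2$ be compact, totally disconnected or not, with $s=\dim_HK>\frac32$. Then for almost every $x\in\mathbb R^2$,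
\[
\dim_HK_x\le\frac s2+\frac34=s-c,\qquad c=\frac s2-\frac34>0 .
\]
\end{theorem}

Call $c>0$ \emph{admissible} for $s\in(1,2]$ if every totally disconnected compact set $K\subset\mathbb R^2$ with $\dim_HK=s$ satisfies $\dim_HK_x\le s-c$ for almost every $x$.

\begin{corollary}\label{cor:C}
An admissible constant exists for $s\in(1,2]$ if and only if $s>\frac32$. For $s\in(\frac32,2]$ the supremum $c^*(s)$ of the admissible constants satisfies
\[
\frac s2-\frac34\le c^*(s)\le s-\frac32 .
\]
\end{corollary}

The exact value of $c^*(s)$ is not determined here.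

The exponent $3/2$ enters the two theorems by different roads. In Theorem~\ref{thm:A} it is the size, $\delta^{-3/2}$, of an obstacle through which a typical viewpoint can still see $\delta^{-3/2}$ squares of side $\delta$ (Section~\ref{sec:model}). In Theorem~\ref{thm:B} it is the exponent in a series $\sum_XX^{3/2-\sigma}$ over dyadic frequencies $X$, which must converge (Section~\ref{sec:heur}). Section~\ref{sec:prelim} collects standard facts, Sections~\ref{sec:A} and~\ref{sec:B} prove the two theorems and can be read independently, and Section~\ref{sec:C} proves the corollary.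

\section{Notation and standard facts}\label{sec:prelim}

Points of the plane are written $(u,v)$, and $\operatorname{proj}_u$ is the projection to the first coordinate. All squares have sides parallel to the axes. $B(z,r)$ is the closed disc (or interval) of center $z$ and radius $r$, $|\cdot|$ is Lebesgue measure, $\|t\|$ is the distance from $t\in\mathbb R$ to $\mathbb Z$, and $\mathbf e(t)=e^{2\pi it}$.

For $t\ge0$ the Hausdorff measure $\mathcal H^t(G)$ is the limit, as $r\to0$, of the infimum of $\sum_n(\operatorname{diam}W_n)^t$ over countable covers of $G$ by sets $W_n$ of diameter at most $r$, and $\dim_HG=\inf\{t:\mathcal H^t(G)=0\}$. Dimension is monotone, does not increase under Lipschitz maps, and is \emph{countably stable}: $\dim_H\bigcup_nG_n=\sup_n\dim_HG_n$. Lower bounds for dimension and measures with small mass on small sets are two sides of one coin.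

\medskip\noindent\textbf{Mass distribution principle.} If $\nu$ is a Borel measure with $\nu(G)>0$ and $\nu(W)\le C(\operatorname{diam}W)^t$ for all closed sets $W$ of diameter at most $r_0$, then $\dim_HG\ge t$. Indeed, for a cover by sets of diameter at most $r_0$ we have $\nu(G)\le\sum_n\nu(\overline{W_n})\le C\sum_n(\operatorname{diam}W_n)^t$.

\medskip\noindent\textbf{Frostman's lemma} \cite[Theorem 8.8]{Mattila}\textbf{.} If $G\subset\mathbb R^2$ is a Borel set with $\mathcal H^\sigma(G)>0$, then there is a nonzero finite Borel measure $\nu$ with compact support contained in $G$ and $\nu(B(z,r))\le r^\sigma$ for all $z$ and $r$.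

\medskip
We also use the following \emph{corner observation}. If two closed intervals of the same length meet, each contains an endpoint of the other. Hence a closed square that meets a closed square $R$ of the same side contains a corner of $R$, and among pairwise disjoint closed squares of side $r$ at most four meet a given set of diameter at most $r$, since such a set lies in a closed square of side $r$.

Let $0<s<2$ and $\lambda=4^{-1/s}<\frac12$. Put $\mathcal C_0=\{[0,1]^2\}$, and obtain $\mathcal C_{k+1}$ from $\mathcal C_k$ by replacing each square by the four closed squares of side $\lambda^{k+1}$ in its corners. Then $\mathcal C_k$ consists of $4^k=\lambda^{-ks}$ pairwise disjoint closed squares of side $\lambda^k$, and $\operatorname{proj}_u\bigcup\mathcal C_k$ is a union of $2^k$ intervals of length $\lambda^k$. The intersection $\bigcap_k\bigcup\mathcal C_k$ is the \emph{four-corner Cantor set} of ratio $\lambda$.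

\begin{lemma}\label{lem:cantor}
A set of diameter at most $\tau$, where $\tau\ge\lambda^k$, meets at most $16\cdot4^k\tau^s$ squares of $\mathcal C_k$.
\end{lemma}

\begin{proof}
For $\tau>1$ the bound exceeds $4^k$. For $\tau\le1$ choose $j$ with $\lambda^{j+1}<\tau\le\lambda^j$; then $0\le j\le k$. By the corner observation the set meets at most four squares of $\mathcal C_j$, and each of them contains $4^{k-j}$ squares of $\mathcal C_k$. Finally $4\cdot4^{k-j}=4\cdot4^k\lambda^{js}\le4\cdot4^k(\tau/\lambda)^s=16\cdot4^k\tau^s$.
\end{proof}

\section{Sets that are seen in full dimension}\label{sec:A}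

\subsection{A fence with gaps}\label{sec:model}

Let $N$ be a positive integer and $\delta=N^{-2}$. A line with slope $k/N$ and intercept $l/N^2$, where $k,l\in\mathbb Z$, has height
\[
\frac kN\cdot\frac jN+\frac l{N^2}=(kj+l)\,\delta\in\delta\mathbb Z
\]
at the abscissa $u=j/N$. On each vertical line $u=j/N$ place short vertical pickets that cover the middle halves of the intervals between consecutive points of $\delta\mathbb Z$. All our lines pass through the gaps of this fence. In the unit square the fence has about $N\cdot N^2=\delta^{-3/2}$ pickets of size $\delta$. Figure~\ref{fig:fence} shows the case $N=4$.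

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=5.5]
\draw[gray] (0,0) rectangle (1,1);
\foreach \x in {0,...,4} \foreach \y in {0,...,15}
  \draw[line width=2pt] ({\x/4},{(\y+0.25)/16}) -- ({\x/4},{(\y+0.75)/16});
\draw (-0.25,0.5) -- (1,0.5);
\draw (-0.25,0.5) -- (1,0.8125);
\draw (-0.25,0.5) -- (1,0.1875);
\draw (-0.25,0.5) -- (0.75,1);
\draw (-0.25,0.5) -- (0.75,0);
\fill (-0.25,0.5) circle (0.012) node[left] {$x$};
\end{tikzpicture}
\caption{The fence for $N=4$ in the unit square: on each vertical line $u=j/4$ the thick pickets cover the middle halves of the intervals between consecutive multiples of $1/16$. The lines of slopes $k/4$, $|k|\le2$, through $x=(-\frac14,\frac12)$ have height $(8+k(j+1))/16$ at $u=j/4$, so they pass through the gaps.}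
\label{fig:fence}
\end{figure}

Which of these lines pass through a given viewpoint $x=(p,q)$? The line through $x$ of slope $k/N$ has intercept
\[
q-\frac{kp}N=\delta\,(\beta+k\theta),\qquad\beta=N^2q,\quad\theta=-Np .
\]
A small error is harmless, since the gaps have width $\delta/2$, so we ask for $\|\beta+k\theta\|\le\eta$ with a small constant $\eta$. Take $N=4$ and $\eta<\frac14$.
\begin{itemize}
\item For $x=(-\frac14,\frac12)$ we have $\theta=1$, $\beta=8$, and every $k$ works.
\item For $x=(-\frac14,\frac12+\frac1{32})$ we have $\theta=1$, $\beta=8\frac12$, and no $k$ works.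
\item For $x=(-\frac18,\frac12)$ we have $\theta=\frac12$, $\beta=8$, and exactly the even $k$ work.
\item For $x=(-\frac18,\frac12+\frac1{64})$ we have $\theta=\frac12$, $\beta=8\frac14$, the numbers $\beta+k\theta$ are $\frac14$ or $\frac34$ modulo $1$, and no $k$ works.
\end{itemize}
The trouble comes from $\theta$ being a rational number with small denominator. When $\theta$ is not close to such a number, the sequence $\beta+k\theta$ spreads over the circle and a fixed proportion of the $k$ work, whatever $\beta$ is (Lemma~\ref{lem:equi}). For large $N$ this covers all $p$ outside a set of small measure.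

Now let $D$ be a square of unit size behind the fence. About $N$ lines of the family go through $x$ and cross $D$, and each of them meets about $\delta^{-1}$ squares of side $\delta$ in $D$. So $x$ sees about $N\delta^{-1}=\delta^{-3/2}$ squares of $D$ through a fence made of $\delta^{-3/2}$ pickets. The choice of denominators is the balanced one. With slopes in $M^{-1}\mathbb Z$, abscissae in $N^{-1}\mathbb Z$ and $\delta=(MN)^{-1}$ the same arithmetic works, $M\delta^{-1}$ squares are seen and $N\delta^{-1}$ pickets are used; the smaller of the two numbers is largest when $M=N=\delta^{-1/2}$.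

To turn this into a compact set we iterate. At step $m$ one square $D_m$ of the construction is singled out. Inside $D_m$ we keep every small square, and outside $D_m$ we keep only pickets. Three difficulties have to be met.
\begin{enumerate}
\item Different viewpoints see different squares of $D_m$, which is why all of them are kept, and at that scale the set looks two-dimensional inside $D_m$. Hausdorff dimension, however, is bounded by the exponent of \emph{any} sequence of covers with diameters tending to zero. We therefore follow each fence by many generations of the four-corner construction of dimension $s$ and read off the upper bound at the end of these long stretches.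
\item A step protects the points of $D_m$ only from points outside $D_m$. A point $z$ must be protected from every other point $z'$, so every square of every generation has to play the role of $D_m$ at some step. A queue arranges this.
\item The points that are visible from $x$ in the end are those that lie in squares seen through the gaps each time their turn comes, and lie in pickets at all other times. This set must have dimension $s$, so both kinds of small squares have to be numerous and evenly spread. This is the content of Lemmas~\ref{lem:pickets} and~\ref{lem:good}.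
\end{enumerate}

\subsection{One scale}\label{sec:onescale}

In this subsection $L\ge11$ and $N\ge1$ are integers and $\rho\in(0,1]$ satisfies $\rho N\ge16L$. The number $L$ bounds the viewpoints that are treated, and $\rho$ is the side of the squares to be subdivided. Put
\[
\eta=\frac1{16L^2},\qquad A=96L^6,\qquad H=\Big\lceil\frac4{\eta^2}\Big\rceil,\qquad C_L=96L^4\eta A^2,\qquad\kappa=\frac1{AN^2}.
\]
The first four constants depend on $L$ only. The working scale $\kappa$ is a constant multiple of $N^{-2}$, small enough that a whole square of side $\kappa$ respects tolerances of size $\eta N^{-2}$. We record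
\begin{equation}\label{eq:const}
\eta A=6L^4,\qquad N^{-2}=A\kappa,\qquad3L^3\kappa=\frac\eta{2L}N^{-2},\qquad\kappa\le\frac\rho{32L^2};
\end{equation}
the last inequality holds because $\rho/\kappa=\rho N\cdot AN\ge16L\cdot96L^6$. The thickened families of lines and pickets are
\begin{align*}
\mathcal L&=\Big\{(a,b):\ |a|\le2L^2,\ \exists\,k,l\in\mathbb Z:\ \big|a-\tfrac kN\big|\le\eta N^{-2},\ \big|b-\tfrac l{N^2}\big|\le\eta N^{-2}\Big\},\\
P&=\Big\{(u,v)\in[0,1]^2:\ \exists\,j\in\mathbb Z:\ \big|u-\tfrac jN\big|\le\eta N^{-2},\ \operatorname{dist}(v,N^{-2}\mathbb Z)\ge\tfrac14N^{-2}\Big\}.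
\end{align*}

\begin{lemma}\label{lem:fence}
If $(a,b)\in\mathcal L$, then the line $v=au+b$ does not meet $P$.
\end{lemma}

\begin{proof}
Let $k,l$ be as in the definition of $\mathcal L$, and let $u\in[0,1]$ with $|u-j/N|\le\eta N^{-2}$. Then $|j/N|\le2$, and
\[
\Big|au+b-\frac{kj+l}{N^2}\Big|\le|a|\Big|u-\frac jN\Big|+\Big|a-\frac kN\Big|\Big|\frac jN\Big|+\Big|b-\frac l{N^2}\Big|\le(2L^2+3)\eta N^{-2}\le\frac3{16}N^{-2},
\]
which is less than $\frac14N^{-2}$.
\end{proof}

A \emph{grid interval} is an interval $[i\kappa,(i+1)\kappa]$ with $i\in\mathbb Z$, a \emph{grid square} is a product of two grid intervals, and \emph{columns} and \emph{rows} are the vertical and horizontal strips over grid intervals. A closed interval of length $\ell$ contains at least $\ell-1$ and at most $\ell+1$ integers; it contains at least $\ell/\kappa-2$ grid intervals, and at least one if $\ell\ge2\kappa$; it meets at most $\ell/\kappa+2$ grid intervals. In particular a set of diameter at most $\tau$, with $\tau\ge\kappa$, meets at most $3\tau/\kappa=3A\tau N^2$ columns and as many rows.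

Let $Q\subset[0,1]^2$ be a closed square of side $\rho$. A family $\mathcal F$ of grid squares contained in $Q$ is \emph{well spread in $Q$} if
\begin{itemize}
\item[(i)] $\#\mathcal F\ge\frac1{16}\rho^2N^3$, and
\item[(ii)] for $\kappa\le\tau\le\rho$, every set $W$ of diameter at most $\tau$ meets at most $C_L(\tau N+1)\tau N^2$ members of $\mathcal F$.
\end{itemize}
Dividing (ii) by (i), $W$ meets a proportion at most $16C_L\rho^{-2}(\tau^2+\tau/N)$ of the family. So a well spread family looks two-dimensional at scales $\tau\ge1/N$. Below $1/N$ it looks like a union of separate segments, and $\tau/N$, measured as a power of $\tau$, deteriorates from $\tau^2$ at $\tau=1/N$ to about $\tau^{3/2}$ at $\tau=\kappa$.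

\begin{lemma}\label{lem:pickets}
The family of grid squares contained in $Q\cap P$ is well spread in $Q$.
\end{lemma}

\begin{proof}
(i) Let $U_j=[\frac jN-\eta N^{-2},\frac jN+\eta N^{-2}]$ and $V_i=[(i+\frac14)N^{-2},(i+\frac34)N^{-2}]$. The $U_j$ are pairwise disjoint because $2\eta N^{-2}<N^{-1}$, and so are the $V_i$. The condition $U_j\subset\operatorname{proj}_uQ$ says that $j$ lies in an interval of length $\rho N-2\eta/N$, so it holds for at least $\rho N-2\eta/N-1\ge\rho N/2$ values of $j$. The condition that $V_i$ lie in the $v$-range of $Q$ says that $i$ lies in an interval of length $\rho N^2-\frac12$, so it holds for at least $\rho N^2-\frac32\ge\rho N^2/2$ values of $i$. The lengths $|U_j|=2\eta A\kappa$ and $|V_i|=A\kappa/2$ are at least $2\kappa$, so each of the rectangles $U_j\times V_i\subset Q\cap P$ contains a grid square. This gives at least $\frac14\rho^2N^3$ squares.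

(ii) If $S\subset P$ is a grid square, its $u$-range is connected and contained in $\bigcup_jU_j$, so it lies in a single $U_j$. If $S$ meets $W$, then $j/N$ lies in an interval of length $\tau+2\eta N^{-2}$ determined by $W$, which leaves at most $\tau N+2$ values of $j$. Each $U_j$ contains at most $2\eta A$ grid intervals, and at most $3A\tau N^2$ rows meet $W$. The product is at most $12\eta A^2(\tau N+1)\tau N^2$, and $12\eta A^2\le C_L$.
\end{proof}

To count the squares that are seen through the gaps we need the equidistribution statement announced above. We test the sequence $\beta+k\theta$ against a tent function, whose Fourier coefficients are nonnegative and summable; low frequencies are controlled by the hypothesis on $\theta$ and high frequencies by decay.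

\begin{lemma}\label{lem:equi}
Let $0<\eta\le1$, $H=\lceil4/\eta^2\rceil$, $n\ge1$, and let $\beta,\theta\in\mathbb R$ satisfy $\|h\theta\|\ge\frac4{n\eta}$ for $1\le h\le H$. Then in any block $\mathcal K$ of $n$ consecutive integers at least $n\eta/4$ elements $k$ satisfy $\|\beta+k\theta\|\le\eta/2$.
\end{lemma}

\begin{proof}
Let $\varphi(t)=\max(0,1-2\|t\|/\eta)$. On $[-\frac12,\frac12]$ it equals $\frac2\eta\,\mathbf 1_{[-\eta/4,\eta/4]}*\mathbf 1_{[-\eta/4,\eta/4]}$, so its Fourier coefficients are $\hat\varphi(0)=\eta/2$ and
\[
0\le\hat\varphi(h)=\frac2\eta\Big(\frac{\sin(\pi h\eta/2)}{\pi h}\Big)^2\le\frac2{\pi^2\eta h^2}\qquad(h\ne0).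
\]
The Fourier series converges absolutely to the continuous function $\varphi$, and $\sum_h\hat\varphi(h)=\varphi(0)=1$. A geometric sum satisfies $|\sum_{k\in\mathcal K}\mathbf e(kt)|\le1/|\sin\pi t|\le1/(2\|t\|)$, and it is trivially at most $n$. Therefore
\[
\sum_{k\in\mathcal K}\varphi(\beta+k\theta)\ge\frac{n\eta}2-\sum_{0<|h|\le H}\frac{\hat\varphi(h)}{2\|h\theta\|}-n\sum_{|h|>H}\hat\varphi(h).
\]
The first sum on the right is at most $\frac{n\eta}8\sum_h\hat\varphi(h)=\frac{n\eta}8$. In the second, $\sum_{|h|>H}\hat\varphi(h)\le\frac4{\pi^2\eta H}\le\frac\eta{\pi^2}\le\frac\eta8$. So the left side is at least $n\eta/4$. Since $0\le\varphi\le1$, and $\varphi(t)>0$ only if $\|t\|<\eta/2$, the claim follows.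
\end{proof}

For $x=(p,q)$ and $z=(u,v)$ with $u\ne p$ let
\[
a(x,z)=\frac{v-q}{u-p},\qquad b(x,z)=q-a(x,z)\,p
\]
be the slope and the intercept of the line through $x$ and $z$. We say that a grid square $S$ is \emph{seen through the gaps from $x$} if $(a(x,z),b(x,z))$ is defined and lies in $\mathcal L$ for all $z\in S$.

\begin{lemma}\label{lem:good}
Let $x=(p,q)$ satisfy $|p|,|q|\le L$, $\operatorname{dist}(p,\operatorname{proj}_uQ)\ge1/L$, and
\begin{equation}\label{eq:dioph}
\|hNp\|\ge\frac{64L}{\eta N\rho}\qquad(1\le h\le H).
\end{equation}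
Then the family of grid squares $S\subset Q$ seen through the gaps from $x$ is well spread in $Q$.
\end{lemma}

\begin{proof}
For $z=(u,v)\in Q$ we have $1/L\le|u-p|\le L+1$ and $|v-q|\le L+1$, hence $|a(x,z)|\le L^2+L$.

(i) We find many lines of the family through $x$ that cross the middle of $Q$, and we collect grid squares along them. Let $(u_c,v_c)$ be the center of $Q$, let $a_c=a(x,(u_c,v_c))$, and let $\mathcal K$ be the set of integers $k$ with $|k/N-a_c|\le\frac\rho{16L}$. It is a block of $n$ consecutive integers, where $n\ge\frac{N\rho}{8L}-1\ge\frac{N\rho}{16L}$ because $\rho N\ge16L$. Thus $\frac4{n\eta}\le\frac{64L}{\eta N\rho}$, and by \eqref{eq:dioph} Lemma~\ref{lem:equi} applies with $\theta=-Np$ and $\beta=N^2q$. At least $n\eta/4$ elements $k\in\mathcal K$ satisfy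
\begin{equation}\label{eq:goodk}
\operatorname{dist}\Big(q-\frac{kp}N,\ N^{-2}\mathbb Z\Big)\le\frac\eta2N^{-2}.
\end{equation}
Fix such a $k$. Then $|k/N|\le L^2+L+1\le2L^2$. Let $\ell_k(u)=q+\frac kN(u-p)$. Since $v_c=q+a_c(u_c-p)$, for $|u-u_c|\le\frac\rho{16L^2}$ we get
\[
|\ell_k(u)-v_c|\le\Big|\frac kN-a_c\Big||u_c-p|+\Big|\frac kN\Big||u-u_c|\le\frac\rho{16L}\cdot2L+2L^2\cdot\frac\rho{16L^2}=\frac\rho4 .
\]
By \eqref{eq:const} the interval $|u-u_c|\le\frac\rho{16L^2}$ contains at least $\frac\rho{8L^2\kappa}-2\ge\frac\rho{16L^2\kappa}$ grid intervals. For each of them, with midpoint $u_0$, choose a grid square $S$ in that column containing $(u_0,\ell_k(u_0))$. Points of $S$ satisfy $|u-u_c|\le\frac\rho2$ and $|v-v_c|\le\frac\rho4+\kappa\le\frac\rho2$, so $S\subset Q$.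

Such an $S$ is seen through the gaps. For $z=(u,v)\in S$,
\[
|v-\ell_k(u)|\le|v-\ell_k(u_0)|+\Big|\frac kN\Big||u-u_0|\le(1+2L^2)\kappa\le3L^2\kappa,
\]
and therefore, by \eqref{eq:const},
\begin{equation}\label{eq:slope}
\Big|a(x,z)-\frac kN\Big|=\frac{|v-\ell_k(u)|}{|u-p|}\le3L^3\kappa=\frac\eta{2L}N^{-2}.
\end{equation}
The intercept $b(x,z)$ differs from $q-kp/N$ by $|a(x,z)-\frac kN|\,|p|\le\frac\eta2N^{-2}$, so by \eqref{eq:goodk} it is within $\eta N^{-2}$ of $N^{-2}\mathbb Z$. Together with $|a(x,z)|\le2L^2$ this gives $(a(x,z),b(x,z))\in\mathcal L$. A square cannot be chosen for two different values of $k$, by \eqref{eq:slope} and $\frac\eta LN^{-2}<N^{-1}$. The number of squares found is at least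
\[
\frac{n\eta}4\cdot\frac\rho{16L^2\kappa}\ge\frac{\eta A}{1024L^3}\,\rho^2N^3=\frac{6L}{1024}\,\rho^2N^3\ge\frac1{16}\rho^2N^3 .
\]

(ii) We count slopes, then columns, then squares per slope and column. On $Q$ the partial derivatives of $z\mapsto a(x,z)$ are $1/(u-p)$ and $-(v-q)/(u-p)^2$, bounded by $L$ and $(L+1)L^2$. As $Q$ is convex and $L+(L+1)L^2\le2L^3$, the function is $2L^3$-Lipschitz on $Q$. If $S$ is seen through the gaps, then $a(x,S)$ is connected and contained in the union of the pairwise disjoint intervals $[\frac kN-\eta N^{-2},\frac kN+\eta N^{-2}]$, so it lies in one of them, with index $k=k(S)$. The squares that meet $W$ lie in a subset of $Q$ of diameter at most $\tau+2\sqrt2\kappa\le4\tau$, on which $a(x,\cdot)$ takes values in an interval of length $8L^3\tau$. So $k(S)$ takes at most $N(8L^3\tau+2\eta N^{-2})+1\le8L^3(\tau N+1)$ values. At most $3A\tau N^2$ columns meet $W$. Fix $k$ and a column. The left edges of the squares $S$ in this column with $k(S)=k$ are nonoverlapping segments of length $\kappa$ on a vertical line $u=u_1$, and they lie in $\{v:|v-\ell_k(u_1)|\le|u_1-p|\,\eta N^{-2}\}$,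 an interval of length at most $2(L+1)\eta N^{-2}\le4L\eta A\kappa$. So there are at most $4L\eta A$ of them. The product of the three bounds is $C_L(\tau N+1)\tau N^2$.
\end{proof}

Condition \eqref{eq:dioph} excludes few viewpoints. Let $Z$ be the set of $p\in[-L,L]$ for which it fails. For fixed $h$ the interval $[-L,L]$ consists of exactly $2LhN$ periods of $p\mapsto\|hNp\|$, and $\|hNp\|<\gamma$ holds on a proportion at most $2\gamma$ of each period. With $\gamma=\frac{64L}{\eta N\rho}$ this gives
\begin{equation}\label{eq:Z}
|Z|\le H\cdot2L\cdot2\gamma=\frac{256L^2H}{\eta N\rho},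
\end{equation}
which tends to $0$ as $N\to\infty$ with $L$ and $\rho$ fixed.

\subsection{The construction}\label{sec:construction}

Fix $s\in(1,\frac32]$, let $\lambda=4^{-1/s}$, and let $\mathcal C_k$ be as in Section~\ref{sec:prelim}. We define finite families $\mathcal Q_m$, $m\ge1$, of pairwise disjoint closed squares of side $\rho_m$ in $[0,1]^2$, with $\mathcal Q_1=\{[0,1]^2\}$ and each square of $\mathcal Q_{m+1}$ contained in a square of $\mathcal Q_m$.

\medskip\noindent\emph{The queue.} Start with an empty queue. At step $m$ append the elements of $\mathcal Q_m$ at the end, then remove the first element and call it $D_m$. Thus $D_m\in\mathcal Q_n$ for some $n\le m$, and every $Q\in\mathcal Q_m$ is contained in $D_m$ or disjoint from it, according as its ancestor in $\mathcal Q_n$ is $D_m$ or not. Only finitely many elements stand in front of a newly appended one, so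
\begin{equation}\label{eq:queue}
\text{for every $n$ and every $Q\in\mathcal Q_n$ there is $m\ge n$ with $D_m=Q$.}
\end{equation}

\medskip\noindent\emph{Step $m$.} Use Section~\ref{sec:onescale} with $L=L_m=m+10$, $\rho=\rho_m$ and an integer $N=N_m$ chosen below. Write $\eta_m,A_m,C_m,\kappa_m,\mathcal L_m,P_m,Z_m$ for the corresponding objects (with $C_m=C_{L_m}$), and drop the index when only step $m$ is in play. For $Q\in\mathcal Q_m$ let $\mathcal S(Q)$ be the family of all grid squares $S\subset Q$ if $Q\subset D_m$, and the family of grid squares $S\subset Q\cap P_m$ otherwise. In each such $S$ take the concentric square of side $\kappa/2$ and place in it a scaled copy of $\mathcal C_k$, with $k=k_m$ chosen below. Let $\mathcal Q_{m+1}$ consist of all squares so obtained. Their side is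
\[
\rho_{m+1}=\tfrac12\kappa\lambda^k,\qquad\text{so that}\qquad4^{-k}=(2\rho_{m+1}/\kappa)^s,
\]
and they are pairwise disjoint, because the concentric squares of distinct grid squares are disjoint.

\medskip\noindent\emph{The parameters.} Let $B_m=16C_m\rho_m^{-2}$, a number known before step $m$. First choose $N=N_m$ so large that
\begin{equation}\label{eq:N}
\rho_mN\ge16L,\qquad|Z_m|\le2^{-m},\qquad N^{1/m}\ge600B_mA^{3/2},
\end{equation}
which is possible by \eqref{eq:Z}. Then choose $k=k_m$ so large that
\begin{gather}
4\kappa^{-2}\rho_{m+1}^{1/m}\le2^{-m},\qquad(2\lambda)^k\le2^{-m},\label{eq:k1}\\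
B_mN^{-3}(2/\kappa)^s\le\rho_{m+1}^{-1/m},\qquad128\,C_{m+1}\le\rho_{m+1}^{-1/(m+1)},\label{eq:k2}
\end{gather}
which is possible because $2\lambda<1$, $\rho_{m+1}\to0$ as $k\to\infty$, and $C_{m+1}$ depends only on $m$. The inequalities with exponent $1/m$ share one purpose: everything inherited from earlier choices is absorbed into a negligible power of the new scale. Put
\[
K=\bigcap_{m\ge1}\bigcup\mathcal Q_m .
\]
The set $K$ is compact. A connected subset of $K$ lies in a single square of $\mathcal Q_m$ for every $m$, and $\rho_m\to0$, so $K$ is totally disconnected.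

\subsection{Proof of Theorem~\ref{thm:A}}\label{sec:proofA}

\noindent\emph{Step 1: $\dim_HK\le s$.} Let $s<s'\le2$ and $1/m<s'-s$. At most $\kappa^{-2}$ grid squares lie in $[0,1]^2$, so $\#\mathcal Q_{m+1}\le\kappa^{-2}4^k$, and $4^k\rho_{m+1}^s=(\kappa/2)^s\le1$. By \eqref{eq:k1},
\[
\#\mathcal Q_{m+1}\cdot(\sqrt2\rho_{m+1})^{s'}\le2\kappa^{-2}\rho_{m+1}^{s'-s}\le2\kappa^{-2}\rho_{m+1}^{1/m}\le2^{-m}.
\]
Hence $\mathcal H^{s'}(K)=0$.

\medskip\noindent\emph{Step 2: the viewpoints.} Lemma~\ref{lem:good} needs $p$ to stay away from the projection of the square, so that slopes are bounded. This costs nothing, because the projection of the construction is null. Let $E_m=\operatorname{proj}_u\bigcup\mathcal Q_m$, a decreasing sequence of compact sets. All copies of $\mathcal C_k$ placed in one column have the same projection, so $E_{m+1}$ is covered by $\kappa^{-1}2^k$ intervals of length $\frac12\kappa\lambda^k$, and $|E_{m+1}|\le(2\lambda)^k\le2^{-m}$ by \eqref{eq:k1}. So almost every $p$ lies outside some $E_n$, and then $\operatorname{dist}(p,E_m)\ge\operatorname{dist}(p,E_n)>0$ for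 $m\ge n$, while $1/L_m\to0$. Since $\sum_m|Z_m|<\infty$, the Borel--Cantelli lemma shows that almost every $p$ lies in only finitely many $Z_m$. Consequently, for almost every $x=(p,q)$ there is $m_0$ such that for all $m\ge m_0$
\[
|p|,|q|\le L_m,\qquad\operatorname{dist}(p,E_m)\ge1/L_m,\qquad p\notin Z_m .
\]
Fix such an $x$. Note that $x\notin K$. For $m\ge m_0$ and $Q\in\mathcal Q_m$, call $S\in\mathcal S(Q)$ \emph{good} if $Q\subset D_m$ and $S$ is seen through the gaps from $x$, or if $Q\not\subset D_m$. By Lemmas~\ref{lem:pickets} and~\ref{lem:good}, in both cases the good squares of $\mathcal S(Q)$ form a family that is well spread in $Q$.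

Choose any $Q^*\in\mathcal Q_{m_0}$, let $\mathcal G_{m_0}=\{Q^*\}$, and let $\mathcal G_{m+1}$ consist of the squares of $\mathcal Q_{m+1}$ that lie in a good $S\in\mathcal S(Q)$ with $Q\in\mathcal G_m$. Put $G=\bigcap_{m\ge m_0}\bigcup\mathcal G_m\subset K$.

\medskip\noindent\emph{Step 3: for $z\in G$ the line through $x$ and $z$ meets $K$ only at $z$.} Let $z'\in K$, $z'\ne z$. Choose $n\ge m_0$ with $\sqrt2\rho_n<|z-z'|$ and let $Q\in\mathcal Q_n$ contain $z$; then $z'\notin Q$. By \eqref{eq:queue} there is $m\ge n$ with $D_m=Q$. Let $Q_m$ be the unique square of $\mathcal Q_m$ containing $z$. It meets $D_m$, so $Q_m\subset D_m$. Since $z\in\bigcup\mathcal G_{m+1}$, the point $z$ lies in a good square of $\mathcal S(Q_m)$, and so $(a(x,z),b(x,z))\in\mathcal L_m$. On the other hand the square $Q'\in\mathcal Q_m$ containing $z'$ is not contained in $D_m$, and $z'\in\bigcup\mathcal Q_{m+1}$ lies in a square of $\mathcal S(Q')$, so $z'\in P_m$. By Lemma~\ref{lem:fence}, $z'$ is not on the line. In particular $G\subset K_x$.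

\medskip\noindent\emph{Step 4: a measure on $G$.} Give $Q^*$ mass $1$. Let each $Q\in\mathcal G_m$ distribute its mass equally among the good squares of $\mathcal S(Q)$, of which there is at least one, and let each of these distribute its mass equally among its $4^{k_m}$ squares of $\mathcal G_{m+1}$. Let $\nu$ be a weak limit of the probability measures that spread these masses uniformly over the squares of $\mathcal G_m$. The squares of one generation are at positive distance from each other, so $\nu$ gives each of them the prescribed mass, and $\nu(G)=1$. Let $\alpha_m=\max_{Q\in\mathcal G_m}\nu(Q)\le1$. By property (i), a good square $S$ at step $m$ satisfies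
\begin{equation}\label{eq:nuS}
\nu(S)\le\frac{16\,\alpha_m}{\rho_m^2N^3}\le B_mN^{-3},
\end{equation}
and then by \eqref{eq:k2}, for $m\ge m_0$,
\begin{equation}\label{eq:alpha}
\alpha_{m+1}\le B_mN^{-3}4^{-k}=B_mN^{-3}(2/\kappa)^s\rho_{m+1}^s\le\rho_{m+1}^{s-1/m}.
\end{equation}

\medskip\noindent\emph{Step 5: $\dim_HG\ge s$.} Let $m\ge m_0+1$ and let $W$ be a closed set of diameter at most $\tau$, where $\rho_{m+1}\le\tau\le\rho_m$. We show that $\nu(W)\le\tau^{s-2/(m-1)}$.

Suppose first that $\kappa\le\tau\le\rho_m$. By the corner observation $W$ meets at most four squares of $\mathcal G_m$, so property (ii) and \eqref{eq:nuS} give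
\begin{equation}\label{eq:nuW}
\nu(W)\le4\cdot C_m(\tau N+1)\tau N^2\cdot\frac{16\,\alpha_m}{\rho_m^2N^3}=\frac{64\,C_m\alpha_m}{\rho_m^2}\Big(\tau^2+\frac\tau N\Big).
\end{equation}

\emph{Scales $1/N\le\tau\le\rho_m$.} Here $\tau$ may be as large as $\rho_m$, so the factor $\rho_m^{-2}$ has to be compensated by the smallness of $\alpha_m$. By \eqref{eq:alpha} and the last inequality of \eqref{eq:k2}, both from step $m-1$,
\[
\nu(W)\le128\,C_m\,\rho_m^{s-2-\frac1{m-1}}\tau^2\le\rho_m^{-\frac1m}\rho_m^{s-2-\frac1{m-1}}\tau^2\le\tau^{s-\frac1m-\frac1{m-1}}\le\tau^{s-\frac2{m-1}},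
\]
where we replaced $\rho_m$ by $\tau\le\rho_m$ in powers with negative exponent.

\emph{Scales $\kappa\le\tau\le1/N$.} Now \eqref{eq:nuW} and $\alpha_m\le1$ give $\nu(W)\le8B_m\tau/N$. Since $1/N=\sqrt{A\kappa}\le\sqrt{A\tau}$ and $s\le\frac32$, \eqref{eq:N} yields
\[
\nu(W)\le8B_m\sqrt A\,\tau^{3/2}\le N^{1/m}\tau^s\le\tau^{s-1/m}.
\]

\emph{Scales $\rho_{m+1}\le\tau\le\kappa$.} The set $W$ meets at most nine grid squares. In a good square $S$, rescale by the factor $2/\kappa$ and apply Lemma~\ref{lem:cantor}, which is allowed since $2\tau/\kappa\ge\lambda^k$: at most $16\cdot4^k(2\tau/\kappa)^s$ squares of $\mathcal G_{m+1}$ in $S$ meet $W$, each of mass $4^{-k}\nu(S)$. With \eqref{eq:nuS}, $2^s\le4$ and $N^{-3}=(A\kappa)^{3/2}$,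
\[
\nu(W)\le9\cdot16\cdot4\,B_mN^{-3}\Big(\frac\tau\kappa\Big)^s=576\,B_mA^{3/2}\kappa^{3/2-s}\tau^s\le N^{1/m}\tau^s\le\tau^{s-1/m},
\]
by $s\le\frac32$, \eqref{eq:N} and $\tau\le\kappa\le1/N$.

Given $\varepsilon>0$, take $m_1\ge m_0+1$ with $2/(m_1-1)\le\varepsilon$. Every $\tau\in(0,\rho_{m_1}]$ lies in $[\rho_{m+1},\rho_m]$ for some $m\ge m_1$, so $\nu(W)\le\tau^{s-\varepsilon}$ whenever $\operatorname{diam}W\le\tau\le\rho_{m_1}$. The mass distribution principle gives $\dim_HG\ge s-\varepsilon$. Therefore
\[
s\le\dim_HG\le\dim_HK_x\le\dim_HK\le s .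
\]
By Step 3 the set in the last sentence of Theorem~\ref{thm:A} lies between $G$ and $K$, so it has dimension $s$ as well. \qed

\begin{remark}
The hypothesis $s\le\frac32$ is used only in the last two ranges of Step 5, and both uses express the same fact: a good square has side $\kappa$ and mass about $N^{-3}$, which is $\kappa^{3/2}$ up to the constant $A^{3/2}$. For $s>\frac32$ the factor $\kappa^{3/2-s}$ would be a positive power of $N$, which $N^{1/m}$ cannot absorb for large $m$.
\end{remark}

\section{The upper bound above dimension $3/2$}\label{sec:B}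

\subsection{Parallel rays and the shape of the argument}\label{sec:heur}

Fourier analysis handles parallel lines better than lines through a point, so we first treat viewpoints at infinity. For a compact set $K\subset\mathbb R^2$ and $q\in\mathbb R$ let
\[
K^q=\{z\in K:\ z+t(1,q)\notin K\ \text{ for all }t>0\}
\]
be the part of $K$ visible from infinitely far away in the direction $(1,q)$. Call a Borel measure $\nu$ on $\mathbb R^2$ \emph{$\sigma$-Frostman} if $\nu(B(z,r))\le r^\sigma$ for all $z$ and $r$. A $\sigma$-Frostman measure carried by $[0,1]^2$ has mass at most $1$, since $[0,1]^2$ lies in a disc of radius $1$.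

\begin{proposition}\label{prop:parallel}
Let $K\subset[0,1]^2$ be compact with $\dim_HK\le s\le2$, and let $\frac32<\sigma\le2$ and $\sigma>\frac s2+\frac34$. Let $E$ be the set of $q\in[-1,1]$ for which there are a compact set $C_q\subset K^q$ and a nonzero $\sigma$-Frostman measure $\nu_q$ carried by $C_q$. Then $E$ is Lebesgue null.
\end{proposition}

For $z=(u,v)$ write $u(z)=u$, $\omega_q=(-q,1)$ and $\pi_q(z)=z\cdot\omega_q=v-qu$; the fibers of $\pi_q$ are the lines of slope $q$.

Here is the argument with all $\varepsilon$-losses suppressed. Suppose that $E$ has positive measure and let $\mu$ be the average of the measures $\nu_q$; it is a $\sigma$-Frostman measure on $K$ that does not depend on $q$. For $\tau>0$ let $\Gamma(\tau)$ be $\tau^{-1}$ times the measure of the triples $(q,z,z')$, with $z$ chosen according to $\nu_q$ and $z'$ according to $\mu$, such that $z'$ is well to the right of $z$ and $|\pi_q(z'-z)|\le\tau$.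
\begin{itemize}
\item At a very small scale $\rho$ we have $\Gamma(\rho)=0$, because $z$ is visible and so the ray from $z$ stays away from $K$.
\item At a scale $\delta$ at which $K$ is covered by $\delta^{-s}$ squares, $\Gamma(\delta)$ is large. A typical strip of width $\delta$ and slope $q$ has $\nu_q$-mass about $\delta$, so it contains at least $\delta^{1-\sigma}$ of the squares, and a typical square has $\mu$-mass at least $\delta^s$. Hence $\Gamma(\delta)$ is at least about $\delta^{-1}\delta^{1-\sigma}\delta^s=\delta^{s-\sigma}$.
\item The difference $\Gamma(\delta)-\Gamma(\rho)$ is an integral of $\hat\mu\,\hat\nu_q$ along the lines $\mathbb R\omega_q$, essentially over frequencies between $1/\delta$ and $1/\rho$. At frequency $X$ the projection of $\nu_q$, a measure of dimension $\sigma-1$ on a line, has $L^2$-mass at most $X^{2-\sigma}$; only one direction is available, since $\nu_q$ changes with $q$. For $\mu$ we can average over $q$: the $L^2$-mass $X^{2-\sigma}$ of $\hat\mu$ on a disc of radius $X$ is shared among about $X$ distinguishable directions, which leaves $X^{1-\sigma}$.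 The geometric mean is $X^{3/2-\sigma}$.
\end{itemize}
We have no control on $\rho$, so the sum over dyadic $X\ge1/\delta$ must converge. It does when $\sigma>\frac32$, and its value is about $\delta^{\sigma-3/2}$. Comparing, $s-\sigma\ge\sigma-\frac32$, that is, $\sigma\le\frac s2+\frac34$.

\subsection{The Fourier estimate}\label{sec:fourier}

For a finite measure $m$ on $\mathbb R^d$ let $\hat m(\xi)=\int\mathbf e(-\xi\cdot y)\,dm(y)$; then $|\hat m|\le m(\mathbb R^d)$. We begin with two elementary bounds.

\begin{lemma}\label{lem:energy}
Let $m$ be a finite Borel measure on $\mathbb R^d$ with $m(B(y,r))\le ar^\gamma$ for all $y,r$, where $\gamma>0$. Then $\int_{|\xi|\le X}|\hat m(\xi)|^2d\xi\le C_{d,\gamma}\,a\,X^{d-\gamma}m(\mathbb R^d)$ for $X\ge1$.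
\end{lemma}

\begin{proof}
The Fourier transform of $e^{-\pi|\xi|^2/X^2}$ is $X^de^{-\pi X^2|y|^2}$. Hence
\[
\int_{|\xi|\le X}|\hat m|^2\le e^\pi\int e^{-\pi|\xi|^2/X^2}|\hat m(\xi)|^2d\xi=e^\pi\iint X^de^{-\pi X^2|y-y'|^2}dm(y')\,dm(y).
\]
Split the inner integral into the ball $|y-y'|\le1/X$ and the annuli $2^{n-1}/X<|y-y'|\le2^n/X$, $n\ge1$. It is at most $X^d\,aX^{-\gamma}\big(1+\sum_{n\ge1}2^{n\gamma}e^{-\pi4^{n-1}}\big)$.
\end{proof}

\begin{lemma}\label{lem:strip}
Let $\nu$ be $\sigma$-Frostman with $\sigma\le2$, let $|q|\le1$, $t\in\mathbb R$ and $0<r\le\ell$, and let $U$ be an interval of length $\ell$. Then $\nu(\{z:|\pi_q(z)-t|\le r,\ u(z)\in U\})\le8\ell r^{\sigma-1}$.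
\end{lemma}

\begin{proof}
Cut $U$ into at most $2\ell/r$ intervals of length at most $r$. Over each of them the strip lies in a rectangle of size $r\times3r$, hence in a disc of radius $2r$, of mass at most $4r^\sigma$.
\end{proof}

Fix an even function $\psi\in C_c^\infty(-1,1)$ with $\psi\ge0$ and $\psi\ge1$ on $[-\frac12,\frac12]$, and put $\psi_\tau(t)=\tau^{-1}\psi(t/\tau)$.

\begin{lemma}\label{lem:key}
Let $\frac32<\sigma\le2$, $0<\rho\le\tau\le1$ and $b\ge1$. Let $\vartheta$ be a probability measure on a finite set $F\subset[-1,1]$ with $\vartheta(U)\le b(|U|+\rho)$ for all intervals $U$. Let $\mu_0$ and $\nu_{0,q}$, $q\in F$, be $\sigma$-Frostman measures carried by $[0,1]^2$, and put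
\[
\Gamma(r)=\int\!\!\iint\psi_r(\pi_q(z'-z))\,d\mu_0(z')\,d\nu_{0,q}(z)\,d\vartheta(q),\qquad M_0=\mu_0(\mathbb R^2),\qquad M_1=\int\nu_{0,q}(\mathbb R^2)\,d\vartheta(q).
\]
Then $|\Gamma(\tau)-\Gamma(\rho)|\le Cb^{1/2}\tau^{\sigma-3/2}(M_0M_1)^{1/2}$, where $C$ depends only on $\sigma$ and $\psi$.
\end{lemma}

\begin{proof}
Throughout, $C$ denotes constants depending only on $\sigma$ and $\psi$, and $X$ runs over $1,2,4,\dots$. Fourier inversion gives $\psi_r(t)=\int\hat\psi(r\xi)\mathbf e(\xi t)\,d\xi$, so
\[
\Gamma(r)=\int\!\!\int\hat\psi(r\xi)\,\overline{\widehat{\mu_0}(\xi\omega_q)}\;\widehat{\nu_{0,q}}(\xi\omega_q)\,d\xi\,d\vartheta(q).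
\]
Let $w(\xi)=|\hat\psi(\tau\xi)-\hat\psi(\rho\xi)|$. Since $\hat\psi$ is a Schwartz function and $\rho\le\tau$, the mean value theorem and rapid decay give
\begin{equation}\label{eq:w}
w(\xi)\le C\min(1,\tau|\xi|),\qquad w(\xi)\le C(\rho|\xi|)^{-10}.
\end{equation}
The expected bounds $X^{1-\sigma}$ and $X^{2-\sigma}$ differ by a factor $X$, so we apply the Cauchy--Schwarz inequality with weights $|\xi|^{\pm1/2}$ that make the two sides equal: $|\Gamma(\tau)-\Gamma(\rho)|\le(\mathrm I\cdot\mathrm{II})^{1/2}$, where
\[
\mathrm I=\int\!\!\int w\,|\xi|^{1/2}|\widehat{\mu_0}(\xi\omega_q)|^2d\xi\,d\vartheta,\qquad\mathrm{II}=\int\!\!\int w\,|\xi|^{-1/2}|\widehat{\nu_{0,q}}(\xi\omega_q)|^2d\xi\,d\vartheta .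
\]
Both will be reduced to the inequality
\begin{equation}\label{eq:sum}
\tau+\sum_X\min(1,\tau X)X^{\frac32-\sigma}\le\tau+\sum_{X\le1/\tau}\tau X^{\frac52-\sigma}+\sum_{X>1/\tau}X^{\frac32-\sigma}\le C\tau^{\sigma-\frac32}.
\end{equation}
Here $\tau\le\tau^{\sigma-3/2}$ because $\sigma-\frac32\le1$; the first sum is geometric and dominated by its last term because $\frac52-\sigma\ge\frac12$; the second is geometric and dominated by its first term because $\sigma>\frac32$. This is the place where the hypothesis $\sigma>\frac32$ is needed.

\medskip\noindent\emph{The term $\mathrm{II}$.} The function $\xi\mapsto\widehat{\nu_{0,q}}(\xi\omega_q)$ is the Fourier transform of the image $m_q$ of $\nu_{0,q}$ under $\pi_q$. We have $m_q(B(t,r))\le8r^{\sigma-1}$, by Lemma~\ref{lem:strip} with $U=[0,1]$ for $r\le1$ and by $m_q(\mathbb R)\le1$ for $r>1$. Lemma~\ref{lem:energy} with $d=1$ and $\gamma=\sigma-1$ gives $\int_{|\xi|\le2X}|\widehat{m_q}|^2\le CX^{2-\sigma}m_q(\mathbb R)$. For $|\xi|\le1$ the integrand of $\mathrm{II}$ is at most $C\tau\,m_q(\mathbb R)^2\le C\tau\,m_q(\mathbb R)$, and for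 $X\le|\xi|\le2X$ we have $w|\xi|^{-1/2}\le C\min(1,\tau X)X^{-1/2}$. Summing, integrating in $q$ and using \eqref{eq:sum},
\[
\mathrm{II}\le CM_1\Big(\tau+\sum_X\min(1,\tau X)X^{\frac32-\sigma}\Big)\le C\tau^{\sigma-\frac32}M_1 .
\]

\medskip\noindent\emph{The term $\mathrm I$.} Let $\mathrm I_X=\int\!\int_{X\le|\xi|\le2X}|\widehat{\mu_0}(\xi\omega_q)|^2d\xi\,d\vartheta$. If $\vartheta$ were Lebesgue measure, a change to polar-type coordinates would turn this into a plane integral. But $\vartheta$ is discrete, so $\mathrm I_X$ is an integral over finitely many segments. What allows the passage to the plane is that $\mu_0$ has bounded support, so that $\widehat{\mu_0}$ is controlled by its averages at scale $1$. Fix $g\in C_c^\infty(\mathbb R^2)$ with $g=1$ on $[0,1]^2$. Then $g\mu_0=\mu_0$, so $\widehat{\mu_0}=\hat g*\widehat{\mu_0}$, and by Cauchy--Schwarz and the rapid decay of $\hat g$,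
\[
|\widehat{\mu_0}(\zeta')|^2\le\|\hat g\|_{L^1}\int|\hat g(\zeta'-\zeta)|\,|\widehat{\mu_0}(\zeta)|^2d\zeta\le C\int(1+|\zeta'-\zeta|)^{-10}|\widehat{\mu_0}(\zeta)|^2d\zeta .
\]
Hence
\[
\mathrm I_X\le C\int|\widehat{\mu_0}(\zeta)|^2\Theta_X(\zeta)\,d\zeta,\qquad\Theta_X(\zeta)=\int\!\!\int_{X\le|\xi|\le2X}(1+|\xi\omega_q-\zeta|)^{-10}d\xi\,d\vartheta(q).
\]
Let $\zeta=(\zeta_1,\zeta_2)$ and $t\ge1$. If $|\xi\omega_q-\zeta|\le t$, where $\xi\omega_q=(-\xi q,\xi)$, then $|\xi-\zeta_2|\le t$ and $|\xi q+\zeta_1|\le t$. So $\xi$ lies in an interval of length $2t$ and, for given $\xi$ with $|\xi|\ge X$, $q$ lies in an interval of length at most $2t/X$. The $d\xi\,d\vartheta$-measure of such pairs is at most $2t\cdot b(2t/X+\rho)\le4bt^2(X^{-1}+\rho)$. Splitting according to $|\xi\omega_q-\zeta|\le1$ and $2^{n-1}<|\xi\omega_q-\zeta|\le2^n$, we get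
\[
\Theta_X(\zeta)\le4b(X^{-1}+\rho)\Big(1+\sum_{n\ge1}4^n2^{-10(n-1)}\Big)\le Cb(X^{-1}+\rho).
\]
By Lemma~\ref{lem:energy} with $d=2$, $\gamma=\sigma$, the region $|\zeta|\le8X$ contributes at most $Cb(X^{-1}+\rho)X^{2-\sigma}M_0$ to $\mathrm I_X$. If $|\zeta|\ge8X$, then $|\xi\omega_q|\le2\sqrt2X\le|\zeta|/2$, so $|\xi\omega_q-\zeta|\ge|\zeta|/2$ and $\Theta_X(\zeta)\le CX|\zeta|^{-10}\le C|\zeta|^{-9}$; this region contributes at most $CM_0^2X^{-7}\le CX^{1-\sigma}M_0$. Altogether
\[
\mathrm I_X\le Cb\,(X^{-1}+\rho)X^{2-\sigma}M_0 .
\]
The gain $X^{-1}$ lasts up to $X=1/\rho$, the resolution at which $\vartheta$ resembles Lebesgue measure, and beyond it the second bound in \eqref{eq:w} takes over. For $|\xi|\le1$ the integrand of $\mathrm I$ is at most $C\tau M_0$. Therefore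
\[
\mathrm I\le CbM_0\Big[\tau+\sum_{X\le1/\rho}\min(1,\tau X)X^{\frac32-\sigma}+\sum_{X>1/\rho}(\rho X)^{-10}\rho X^{\frac52-\sigma}\Big].
\]
The last sum is dominated by its first term and is at most $C\rho\cdot\rho^{\sigma-5/2}\le C\tau^{\sigma-3/2}$. With \eqref{eq:sum}, $\mathrm I\le Cb\tau^{\sigma-3/2}M_0$, and the lemma follows.
\end{proof}

\subsection{Proof of Proposition~\ref{prop:parallel}}\label{sec:proofprop}

Let $m^*$ be Lebesgue outer measure on $\mathbb R$ and suppose that $m^*(E)>0$. Fix a pair $C_q,\nu_q$ for each $q\in E$. Nothing is known about the dependence on $q$, so we work with outer measure and end up averaging over a finite set of directions. Fix $\varepsilon\in(0,\frac16)$ with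
\begin{equation}\label{eq:eps}
2\sigma>s+\tfrac32+12\varepsilon .
\end{equation}
By countable subadditivity there is $c_0>0$ such that $E_0=\{q\in E:\nu_q(\mathbb R^2)\ge c_0\}$ has $\theta_0:=m^*(E_0)>0$. Below, ``for small $\delta$'' means below a threshold depending only on $s,\sigma,\varepsilon,c_0,\theta_0,\psi$.

\medskip\noindent\emph{Step 1: the coarse scale $\delta$.} Hausdorff dimension provides economical covers by squares of many sizes, and we need one size that captures a fair share of $\nu_q$ for a fair share of the $q$. Let $i_0\ge1$ be large. A set of diameter in $(2^{-i-1},2^{-i}]$ meets at most four half-open dyadic squares of side $2^{-i}$. Since $\mathcal H^{s+\varepsilon}(K)=0$, we can thus cover $K$ by half-open dyadic squares of sides $2^{-i}$, $i\ge i_0$, such that the sum of the $(s+\varepsilon)$-th powers of the sides is at most $1$. Let $\mathcal D_i$ be the set of those of side $2^{-i}$; they are pairwise disjoint and $\#\mathcal D_i\le2^{i(s+\varepsilon)}$. As $\sum_{i\ge1}\frac1{2i^2}<1$, each $q\in E_0$ has some $i\ge i_0$ with $\nu_q(\bigcup\mathcal D_i)\ge\frac{c_0}{2i^2}$.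 For the same reason there is $i\ge i_0$ such that the set $E_1$ of $q\in E_0$ satisfying this inequality for this $i$ has $m^*(E_1)\ge\frac{\theta_0}{2i^2}$. Fix this $i$, and put $\delta=2^{-i}$, $\mathcal P=\mathcal D_i$, $\nu'_q=\nu_q|_{\bigcup\mathcal P}$. Taking $i_0$ large makes $\delta$ as small as we like, and since $i^{-2}$ decays more slowly than $\delta^\varepsilon$, for small $\delta$
\[
\#\mathcal P\le\delta^{-s-\varepsilon},\qquad m^*(E_1)\ge2\delta^{2\varepsilon},\qquad\nu'_q(\mathbb R^2)\ge\delta^\varepsilon\quad(q\in E_1).
\]
The meaning of ``well to the right'' is fixed by the length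
\[
R=\delta^{2-\sigma+3\varepsilon},
\]
chosen so that a piece of length $R$ of a strip of width $\delta$ has mass much smaller than $\delta^{1+2\varepsilon}$. Since $0<2-\sigma+3\varepsilon<\frac12+\frac12=1$, we have $8\delta\le R\le1$ for small $\delta$.

\medskip\noindent\emph{Step 2: the fine scale $\rho$ and the directions.} For $q\in E_1$ the set $\{z+t(1,q):z\in C_q,\ t\ge R/8\}$ is disjoint from $K$, because $C_q\subset K^q$. Its distance $h_q$ to $K$ is positive: the part with $t\le2$ is compact, and the part with $t\ge2$ lies in $\{u\ge2\}$. This is where the compactness of $C_q$ and $K$ is used. Lebesgue outer measure is continuous along increasing unions of arbitrary sets, so there is $h>0$ such that $E_2=\{q\in E_1:h_q\ge h\}$ has $m^*(E_2)\ge\delta^{2\varepsilon}$. Let $\rho=\frac12\min(h,\delta)$. Let $F$ be a maximal subset of $E_2$ whose points are at mutual distances at least $\rho$, let $J=\#F<\infty$, and let $\vartheta$ be the uniform probability measure on $F$. The intervals $(q-\rho,q+\rho)$, $q\in F$, cover $E_2$, so $2\rho J\ge\delta^{2\varepsilon}$. An interval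 $U$ contains at most $|U|/\rho+1$ points of $F$, so
\begin{equation}\label{eq:theta}
\vartheta(U)\le\frac{|U|+\rho}{\rho J}\le2\delta^{-2\varepsilon}(|U|+\rho).
\end{equation}
Let $\mu=\int\nu'_q\,d\vartheta(q)$. It is $\sigma$-Frostman, carried by $K\cap\bigcup\mathcal P$, and $\delta^\varepsilon\le\mu(\mathbb R^2)\le1$. For $q\in F$, $z\in C_q$ and $z'\in K$,
\begin{equation}\label{eq:gap}
u(z')-u(z)\ge R/8\quad\Longrightarrow\quad|\pi_q(z'-z)|\ge h>\rho,
\end{equation}
because $z'-\big(z+(u(z')-u(z))(1,q)\big)=(0,\pi_q(z'-z))$.

\medskip\noindent\emph{Step 3: many aligned pairs at scale $\delta$.} Let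
\[
\Lambda=\int\!\!\iint\mathbf 1\{|\pi_q(z'-z)|\le4\delta,\ u(z')-u(z)\ge R/2\}\,d\mu(z')\,d\nu'_q(z)\,d\vartheta(q).
\]
We claim that for small $\delta$
\begin{equation}\label{eq:lower}
\Lambda\ge\delta^{1+s-\sigma+8\varepsilon}.
\end{equation}
We first discard light squares and light strips. Call $S\in\mathcal P$ \emph{heavy} if $\mu(S)\ge\delta^{s+4\varepsilon}$. The other squares have total $\mu$-mass at most $\delta^{-s-\varepsilon}\delta^{s+4\varepsilon}=\delta^{3\varepsilon}$; this is the only use of the dimension of $K$. Let $\nu''_q$ be the restriction of $\nu'_q$ to the union of the heavy squares. Then $\int\nu''_q(\mathbb R^2)\,d\vartheta\ge\delta^\varepsilon-\delta^{3\varepsilon}\ge\frac12\delta^\varepsilon$. For fixed $q\in F$ consider the disjoint strips $T=\{z:\pi_q(z)\in[n\delta,(n+1)\delta)\}$, $n\in\mathbb Z$, and let $M_T=\nu''_q(T)$. On $[0,1]^2$ the function $\pi_q$ takes values in $[-1,2]$, so at most $5/\delta$ strips meet $[0,1]^2$, and those with $M_T<\delta^{1+2\varepsilon}$ carry in total at most $5\delta^{2\varepsilon}$. Calling the remaining strips \emph{heavy},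 we obtain
\begin{equation}\label{eq:heavystrips}
\int\sum_{T\text{ heavy}}M_T\,d\vartheta(q)\ge\tfrac12\delta^\varepsilon-5\delta^{2\varepsilon}\ge\tfrac14\delta^\varepsilon .
\end{equation}

Let $T$ be a heavy strip. We cut it into a left part and a right part at distance $R$, each with a third of the mass. The function $t\mapsto\nu''_q(T\cap\{u\le t\})$ is nondecreasing and right continuous, so there is a least $u_1$ at which it is at least $M_T/3$. Then $T^-=T\cap\{u\le u_1\}$ has mass at least $M_T/3$, and $\nu''_q(T\cap\{u<u_1\})\le M_T/3$. By Lemma~\ref{lem:strip},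
\[
\nu''_q(T\cap\{u_1\le u\le u_1+R\})\le8R\delta^{\sigma-1}=8\delta^{1+3\varepsilon}\le\tfrac13\delta^{1+2\varepsilon}\le M_T/3 .
\]
Hence $T^+=T\cap\{u\ge u_1+R\}$ also has $\nu''_q$-mass at least $M_T/3\ge\frac13\delta^{1+2\varepsilon}$. A square of side $\delta$ lies in a disc of radius $\delta$ and has $\nu_q$-mass at most $\delta^\sigma$, so at least $\frac13\delta^{1+2\varepsilon-\sigma}$ heavy squares meet $T^+$. Let $z\in T^-$, and let $z'$ lie in a heavy square that contains a point $z''\in T^+$. Then
\[
|\pi_q(z'-z)|\le|\pi_q(z''-z)|+|\pi_q(z'-z'')|\le\delta+2\delta,\qquad u(z')-u(z)\ge R-\delta\ge R/2 .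
\]
So for every $z\in T^-$ the inner integral in $\Lambda$ is at least $\frac13\delta^{1+2\varepsilon-\sigma}\delta^{s+4\varepsilon}$. By \eqref{eq:heavystrips}, $\Lambda\ge\frac1{12}\delta^\varepsilon\cdot\frac13\delta^{1+s-\sigma+6\varepsilon}$, and \eqref{eq:lower} follows for small $\delta$.

\medskip\noindent\emph{Step 4: separating the two points.} Lemma~\ref{lem:key} concerns a product of two measures and a kernel that depends on $\pi_q(z'-z)$ alone. The constraint $u(z')-u(z)\ge R/2$ is not of that form, and it cannot be dropped, since \eqref{eq:gap} says nothing about points $z'$ near $z$ or to its left. We replace it by a sum of product conditions. Let $z,z'\in[0,1]^2$ with $d=u(z')-u(z)\in[R/2,1]$, and let $k$ be the integer with $4\cdot2^{-k}\le d<8\cdot2^{-k}$. Then $k\ge2$ and $2^{-k}>R/16\ge\delta/2$, so $k$ belongs to the set $\mathcal N=\{k\ge2:2^{-k}>R/16\}\subset\{2,\dots,i\}$, which has at most $i=\log_2(1/\delta)$ elements. If $I=[a2^{-k},(a+1)2^{-k})$ is the dyadic interval containing $u(z)$, then $u(z')\in[(a+4)2^{-k},(a+9)2^{-k})$, so $u(z')\in I'=I+j2^{-k}$ with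 $4\le j\le8$. For $k\in\mathcal N$ let $\Pi_k$ be the set of all such pairs $(I,I')$. For $(I,I')\in\Pi_k$, $t\in I$, $t'\in I'$ we have
\begin{equation}\label{eq:sep}
t'-t>3\cdot2^{-k}>R/8 .
\end{equation}
Let $\mu_I$ and $\nu'_{q,I}$ be the restrictions of $\mu$ and $\nu'_q$ to $\{u\in I\}$, let $\mu(I)=\mu_I(\mathbb R^2)=\int\nu'_{q,I}(\mathbb R^2)\,d\vartheta$, and let $\Gamma_{I,I'}$ be the function $\Gamma$ of Lemma~\ref{lem:key} for $\mu_0=\mu_{I'}$ and $\nu_{0,q}=\nu'_{q,I}$. Since $\psi_{8\delta}\ge\frac1{8\delta}$ on $[-4\delta,4\delta]$ and $\psi\ge0$,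
\[
\Lambda\le8\delta\sum_{k\in\mathcal N}\ \sum_{(I,I')\in\Pi_k}\Gamma_{I,I'}(8\delta).
\]

\medskip\noindent\emph{Step 5: comparison of the scales.} The function $\psi_\rho$ vanishes outside $(-\rho,\rho)$, so \eqref{eq:sep} and \eqref{eq:gap} give $\Gamma_{I,I'}(\rho)=0$. By \eqref{eq:theta}, Lemma~\ref{lem:key} applies with $\tau=8\delta$ and $b=2\delta^{-2\varepsilon}$:
\[
\Gamma_{I,I'}(8\delta)\le C\delta^{\sigma-\frac32-\varepsilon}\big(\mu(I)\mu(I')\big)^{1/2},
\]
with $C$ depending only on $\sigma$ and $\psi$, and in particular not on $h$, $\rho$ or $J$. For fixed $k$ and $j$, Cauchy--Schwarz gives $\sum_I(\mu(I)\mu(I+j2^{-k}))^{1/2}\le\mu(\mathbb R^2)\le1$. There are five values of $j$, so $\Lambda\le C\log(1/\delta)\,\delta^{1+\sigma-\frac32-\varepsilon}$. Together with \eqref{eq:lower},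
\[
\delta^{\,s+\frac32+9\varepsilon-2\sigma}\le C\log(1/\delta).
\]
By \eqref{eq:eps} the left side is at least $\delta^{-3\varepsilon}$, so the inequality is false for small $\delta$. This contradiction proves the proposition. \qed

\subsection{From points to directions: proof of Theorem~\ref{thm:B}}\label{sec:reduction}

A projective map that sends a vertical line to infinity turns the viewpoints on that line into directions. To find a vertical line with many bad viewpoints we use Fubini's theorem, and for this the set of bad viewpoints has to be replaced by a measurable one.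

Let $s=\dim_HK>\frac32$. Then $\frac32<\frac s2+\frac34<s$. It suffices to show that $\{x:\dim_HK_x>\sigma\}$ is null for every $\sigma$ with $\frac s2+\frac34<\sigma<s$, since we may then let $\sigma$ decrease to $\frac s2+\frac34$ along a sequence. Suppose that for some such $\sigma$ this set has positive outer measure.

\medskip\noindent\emph{Step 1: localization.} Only $x\notin K$ matter. Consider the pairs $(Q,D)$ of a closed square and an open disc, both with rational data, such that after a rotation by a multiple of $90^\circ$ we have $Q\subset\{u\le c_1\}$ and $D\subset\{u\ge c_2\}$ with $c_1<c_2$. There are countably many. If $x\notin K$ and $z\in K$, the two points differ in some coordinate, so $z\in Q$ and $x\in D$ for some pair. Thus $K_x$ is the union of the sets $K_x\cap Q$ over the pairs with $x\in D$. By countable stability of dimension and countable subadditivity of outer measure, for some pair the set $V=\{x\in D:\dim_H(K_x\cap Q)>\sigma\}$ has positive outer measure. Perform the rotation and let $K'=K\cap Q$. Removing points does not hide the remaining ones, so $K_x\cap Q\subset K'_x$,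 and $\dim_HK'_x>\sigma$ for $x\in V$.

\medskip\noindent\emph{Step 2: measurability.} Let $\mathcal V=\{(x,z)\in D\times K':z\in K'_x\}$. Its complement in $D\times K'$ is
\[
\bigcup_{n\ge1}\big\{(x,z):\ x+t(z-x)\in K'\text{ for some }t\in[0,1-\tfrac1n]\big\},
\]
and each of these sets is relatively closed, because $[0,1-\frac1n]$ is compact and $K'$ is closed. So $\mathcal V$ is a Borel set, and so is each section $\mathcal V_x=K'_x$. For $n\in\mathbb N$ let $M_n$ be the set of Borel probability measures $\nu$ on $K'$ with $\nu(U)\le nr^\sigma$ for every open disc $U$ of radius $r$. The probability measures on the compact set $K'$ form a compact metrizable space in the weak topology, and $\nu\mapsto\nu(U)$ is lower semicontinuous for open $U$. Hence $M_n$ is closed, so compact and metrizable.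

For every Borel set $\mathcal A\subset D\times K'$ the map $(x,\nu)\mapsto\nu(\mathcal A_x)$ is Borel on $D\times M_n$. Indeed, for $\mathcal A=U_1\times U_2$ with $U_1,U_2$ relatively open it equals $\mathbf 1_{U_1}(x)\nu(U_2)$, a product of Borel functions. These rectangles are closed under finite intersections and generate the Borel $\sigma$-algebra. The class of $\mathcal A$ with the property contains $D\times K'$ and is closed under differences of nested sets and under increasing unions, so by the $\pi$-$\lambda$ theorem it contains all Borel sets. Recall that the projection to $\mathbb R^2$ of a Borel subset of $\mathbb R^2\times M$, with $M$ a compact metric space, is an analytic set, and that analytic sets are Lebesgue measurable. Therefore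
\[
V'=\bigcup_{n\ge1}\{x\in D:\ \nu(K'_x)=1\text{ for some }\nu\in M_n\}
\]
is measurable. If $x\in V$, then $\mathcal H^\sigma(K'_x)>0$, and the measure given by Frostman's lemma, normalized to mass $1$, belongs to some $M_n$ and is carried by $K'_x$. So $V\subset V'$ and $|V'|>0$. By Fubini's theorem there is $p_1$ such that $E'=\{q:(p_1,q)\in V'\}$ has positive measure. The set $E'$ is bounded, and $p_1\ge c_2>c_1$.

\medskip\noindent\emph{Step 3: the projective map.} On the half-plane $\{u<p_1\}$, which contains $Q$, let
\[
\Phi(u,v)=(\mathsf U,\mathsf V)=\Big(\frac1{p_1-u},\frac v{p_1-u}\Big).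
\]
It is a bijection onto $\{\mathsf U>0\}$ with inverse $(\mathsf U,\mathsf V)\mapsto(p_1-1/\mathsf U,\mathsf V/\mathsf U)$. Both maps are smooth, $Q$ is compact and convex, and $\Phi(Q)$ lies in a compact rectangle in $\{\mathsf U>0\}$, so $\Phi$ is bi-Lipschitz on $Q$. A line $v=q+a(u-p_1)$ through $x=(p_1,q)$ becomes, after division by $p_1-u$, the line $\mathsf V=q\mathsf U-a$ of slope $q$, and $\mathsf U$ increases to $\infty$ as the point approaches $x$. So for $z\in K'$ the points $\Phi(z)+t(1,q)$, $t>0$, are the images of the points of the open segment between $z$ and $x$. If $z\in K'_x$, none of these is in $K'$. Hence $\Phi(K'_x)\subset(\Phi(K'))^q$.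

\medskip\noindent\emph{Step 4: normalization.} Let $\Psi(\mathsf U,\mathsf V)=(\alpha\mathsf U+\beta,\alpha'\mathsf V+\beta')$ with $\alpha,\alpha'>0$. It maps the direction $(1,q)$ to a positive multiple of $(1,\tilde q)$, $\tilde q=\alpha'q/\alpha$. Choose $\alpha$ and $\alpha'/\alpha$ small and $\beta,\beta'$ suitable, so that $\tilde K=\Psi\Phi(K')\subset[0,1]^2$ and $\tilde E=\{\alpha'q/\alpha:q\in E'\}\subset[-1,1]$. Then $\tilde K$ is compact, $\dim_H\tilde K\le s$, $|\tilde E|>0$, and $\Psi\Phi(K'_x)\subset\tilde K^{\tilde q}$ for $x=(p_1,q)$. For $q\in E'$ take $n$ and $\nu\in M_n$ with $\nu(K'_x)=1$, and by inner regularity a compact set $C\subset K'_x$ with $\nu(C)>0$. The image of $\nu|_C$ under $\Psi\Phi$ is carried by the compact set $\Psi\Phi(C)\subset\tilde K^{\tilde q}$. If $\Lambda_0$ is a Lipschitz constant of $(\Psi\Phi)^{-1}$ on $\Psi\Phi(Q)$, the preimage in $Q$ of a disc of radius $r$ has diameter at most $2\Lambda_0r$ and lies in an open disc of radius $3\Lambda_0r$, so the image measure divided by $n(3\Lambda_0)^\sigma$ is $\sigma$-Frostman. Thus $\tilde E$ is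 contained in the set $E$ of Proposition~\ref{prop:parallel} for $\tilde K$, $s$ and $\sigma$, which is null. This contradiction proves Theorem~\ref{thm:B}. \qed

\section{Admissible constants}\label{sec:C}

\begin{proof}[Proof of Corollary~\ref{cor:C}]
For $s\in(1,\frac32]$ the set of Theorem~\ref{thm:A} shows that no $c>0$ is admissible. For $s\in(\frac32,2]$, Theorem~\ref{thm:B} shows that $\frac s2-\frac34$ is admissible. It remains to bound $c^*(s)$ from above. We place a set of dimension $s$ behind a set of dimension $\frac32$ that is seen in full dimension.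

There is a totally disconnected compact set $F_0\subset[0,1]^2$ of dimension $s$. If $s<2$, take the four-corner Cantor set of ratio $\lambda=4^{-1/s}$. The covers $\mathcal C_k$ give $\mathcal H^s(F_0)\le2^{s/2}$, so $\dim_HF_0\le s$. The measure that gives mass $4^{-k}$ to each square of $\mathcal C_k$ gives mass at most $16\tau^s$ to each closed set of diameter at most $\tau$, by Lemma~\ref{lem:cantor} with $k$ large, so $\dim_HF_0\ge s$. If $s=2$, remove from $[0,1]$ open intervals around all rationals, of total length at most $\frac12$. What remains is compact, has positive length and contains no interval, and its product with itself is totally disconnected and has positive area, hence dimension $2$.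

Let $F=F_0+(0,5)\subset[0,1]\times[5,6]$, let $K_0\subset[0,1]^2$ be the set of Theorem~\ref{thm:A} for the value $\frac32$, and let $K=K_0\cup F$. The two pieces are at positive distance, so $K$ is compact and totally disconnected, and $\dim_HK=\max(\frac32,s)=s$. For $x$ in the disc of radius $1$ about $(\frac12,-5)$, segments from $x$ to points of $K_0$ lie in $\{v\le1\}$ and miss $F$, so $(K_0)_x\subset K_x$. Hence $\dim_HK_x\ge\frac32$ for almost every $x$ in this disc, and an admissible $c$ satisfies $\frac32\le s-c$.
\end{proof}

\begin{remark}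
Even where an admissible constant exists, the bound of Theorem~\ref{thm:connected} need not carry over to totally disconnected sets. For $\frac32<s<\frac74$ we have $\frac12+\sqrt{s-\frac34}<\frac32$, while the set $K$ in the proof above has $\dim_HK_x\ge\frac32$ on a set of viewpoints of positive measure.
\end{remark}

\begin{thebibliography}{9}

\bibitem{Mattila}
Mattila, \emph{Geometry of Sets and Measures in Euclidean Spaces}.

\bibitem{ONeil}
Toby C. O'Neil, Faculty of Mathematics and Computing, The Open University, Walton Hall, Milton Keynes MK7 6AA, UK (e-mail: \texttt{t.c.oneil@open.ac.uk}),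
\texttt{http://mcs.open.ac.uk/\allowbreak tcon2/\allowbreak papers/\allowbreak RAE\_lookbacks\_conproc.pdf}.

\end{thebibliography}
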